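# Separating the covering numbers of two summable ideals

## 1. Countable families never cover, and all covering numbers agree under CH

For a function $f:\omega\to[0,\infty)$ with $\sum_{n<\omega}f(n)=\infty$, the summable ideal determined by $f$ is
$$\mathcal I_f=\Big\{A\subseteq\omega:\sum_{n\in A}f(n)<\infty\Big\}.$$
For $f(n)=\frac1{n+1}$ the set of squares belongs to $\mathcal I_f$ and the set of even numbers does not. For $f$ constantly $1$ we get the ideal of finite sets.

An ideal $\mathcal I$ on $\omega$ containing all finite sets is *tall* if every infinite $X\subseteq\omega$ has an infinite subset in $\mathcal I$. A summable ideal $\mathcal I_f$ is tall if and only if $f(n)\to0$. Indeed, if $f(n)\to0$ and $X$ is infinite, pick $x_0<x_1<\cdots$ in $X$ with $f(x_k)\le2^{-k}$; then $\{x_k:k<\omega\}\in\mathcal I_f$. If $f(n)\not\to0$, then for some $\varepsilon>0$ the set $\{n:f(n)\ge\varepsilon\}$ is infinite and has no infinite subset in $\mathcal I_f$.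

**Definition.** For a tall ideal $\mathcal I$, the covering number $\operatorname{cov}^*(\mathcal I)$ is the least size of a family $\mathcal A\subseteq\mathcal I$ such that for every infinite $X\subseteq\omega$ there is $A\in\mathcal A$ with $|A\cap X|=\omega$. Such a family is called *covering*.

So $\mathcal A$ fails to cover exactly when some infinite $X$ is almost disjoint from every member of $\mathcal A$. We say that $X$ *evades* $\mathcal A$. The easy special case is that of countable families.

**Proposition 1.1.** If $\mathcal I_f$ is a tall summable ideal, then $\aleph_1\le\operatorname{cov}^*(\mathcal I_f)\le2^{\aleph_0}$. In particular, under CH all tall summable ideals have covering number $\aleph_1$.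

*Proof.* Tallness says that $\mathcal I_f$ itself is covering, which gives the upper bound. For the lower bound let $A_n\in\mathcal I_f$ for $n<\omega$. Choose $k_n$ with $\sum_{m\in A_n\setminus k_n}f(m)<2^{-n}$ and put $A=\bigcup_n(A_n\setminus k_n)$. Then $A\in\mathcal I_f$. As $\omega\notin\mathcal I_f$, the set $X=\omega\setminus A$ is infinite, and $X\cap A_n\subseteq k_n$ for all $n$. $\square$

By hand: let $f(n)=\frac1{n+1}$ and $A_j=\{m^2+j:m<\omega\}$. For $M\ge1$ we have $\sum_{m\ge M}\frac1{m^2+j+1}\le\sum_{m\ge M}\frac1{m^2}\le\frac2M$, so with $M=2^{j+2}$ the tail of $A_j$ is at most $2^{-j-1}$. Hence $A=\bigcup_j\{m^2+j:m\ge2^{j+2}\}$ is in $\mathcal I_f$, and its complement meets each $A_j$ in at most $2^{j+2}$ points.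

There is one more thing that ZFC decides. Write $g'\le^*g$ if $g'(n)\le g(n)$ for all but finitely many $n$.

**Proposition 1.2.** If $g\le^*f$, then $\mathcal I_f\subseteq\mathcal I_g$. Hence $\operatorname{cov}^*(\mathcal I_g)\le\operatorname{cov}^*(\mathcal I_f)$ for tall summable $\mathcal I_g,\mathcal I_f$.

*Proof.* If $g(n)\le f(n)$ for $n\ge n_0$, then $\sum_{n\in A}g(n)\le\sum_{n<n_0}g(n)+\sum_{n\in A}f(n)$. So $\mathcal I_f\subseteq\mathcal I_g$, and a covering family inside $\mathcal I_f$ is a covering family inside $\mathcal I_g$. $\square$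

So for comparable $g\le^*f$ a strict inequality can go in only one direction: the larger function has the larger covering number.

Now ask what changes for families that are not countable. The proof above sums the tails $2^{-n}$, so it needs countably many sets. If CH fails, families of size $\aleph_1$ are undecided, and they might cover for one summable ideal and not for another. This is the question we treat, posed in "Combinatorics of filters and ideals": is it consistent with ZFC that $\operatorname{cov}^*(\mathcal I_f)\ne\operatorname{cov}^*(\mathcal I_g)$ for some tall summable $\mathcal I_f$ and $\mathcal I_g$? The answer is yes.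

**Theorem 1.3.** Assume CH. Let $g$ be such that $\mathcal I_g$ is a tall summable ideal. Then there are a tall summable ideal $\mathcal I_f$ and a proper, $\aleph_2$-c.c. forcing $P$ such that in $V^P$:

1. $\operatorname{cov}^*(\mathcal I_{g'})=\aleph_1$ for every tall summable $\mathcal I_{g'}$ with $g'\le^*g$; in particular $\operatorname{cov}^*(\mathcal I_g)=\aleph_1$.
2. $\operatorname{cov}^*(\mathcal I_{f'})=\aleph_2=2^{\aleph_0}$ for every tall summable $\mathcal I_{f'}$ with $f\le^*f'$; in particular $\operatorname{cov}^*(\mathcal I_f)=\aleph_2$.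

Since CH is consistent with ZFC, this settles the question. Section 10 gives an explicit pair: it is consistent that $\operatorname{cov}^*(\mathcal I_g)=\aleph_1<\aleph_2=\operatorname{cov}^*(\mathcal I_{f'})$ for $g(n)=\frac1{n+1}$ and $f'(n)=\frac1{\max\{1,\log^*n\}}$.

The outline is this. Start with $V\models$ CH, so that $V\cap\mathcal I_f$ and $V\cap\mathcal I_g$ have size $\aleph_1$. A forcing $Q$ adds an infinite $X$ evading $V\cap\mathcal I_f$, and we iterate it $\omega_2$ times with countable support. Then no $\aleph_1$ sets cover for $\mathcal I_f$. Throughout, the family $V\cap\mathcal I_g$ must remain covering, and almost all the work goes there.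

## 2. Slaloms, and one finite block

Cut a final segment of $\omega$ into finite intervals $E_i=[b_i,b_{i+1})$, where $b_0<b_1<\cdots$. A *slalom* is a function $s$ on $\omega$ with $s(i)\subseteq E_i$ for all $i$. For instance, $i\mapsto\{b_i\}$ is a slalom with all values of size $1$. Let $\bar g(b)=\sup_{n\ge b}g(n)$; if $\mathcal I_g$ is tall, then $\bar g(b)\to0$ as $b\to\infty$.

**Observation 2.1.** Let $V\subseteq W$ be models, and let $g$, $(b_i)_i$ and $h:\omega\to\omega$ be in $V$ with $\sum_ih(i)\bar g(b_i)<\infty$. Suppose that for every $y\in W\cap\prod_iE_i$ there is a slalom $S\in V$ with $|S(i)|\le h(i)$ for all $i$ and $y(i)\in S(i)$ for almost all $i$. Then in $W$ every infinite $X\subseteq\omega$ has infinite intersection with some $A\in V\cap\mathcal I_g$.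

*Proof.* Let $y(i)=\min(X\cap E_i)$ if $X\cap E_i\ne\emptyset$, and $y(i)=b_i$ otherwise. The first case occurs infinitely often, since the $E_i$ are finite and cover $[b_0,\infty)$. Take $S$ for $y$ and put $A=\bigcup_iS(i)\in V$. Then $\sum_{n\in A}g(n)\le\sum_ih(i)\bar g(b_i)<\infty$. For infinitely many $i$ we have $y(i)\in X\cap S(i)$, and the $E_i$ are disjoint, so $A\cap X$ is infinite. $\square$

So we must evade $V\cap\mathcal I_f$ while *catching* every new $y\in\prod_iE_i$ in a narrow slalom of $V$. Here is the conflict on one finite block. Let $F$ be a set of $r2^b$ points with $b\ge1$, each of weight $\frac1r$, and suppose that the forcing chooses one point of $F$.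

To evade a set $A$ of weight at most $1$ we remove its at most $r$ points. At least half of $F$ is left, so evasion is cheap. On the other hand, suppose that each point $y\in F$ carries a label, a subset of a fixed set with $b$ elements. There are $2^b$ labels, so some $r$ points have the same label. Shrinking $F$ to such points makes $b$ bits of information independent of the choice. For $r=2$ and $b=3$ these are sixteen points of weight $\frac12$: among the sixteen subsets of $\{0,1,2\}$ that they carry, two coincide.

The $r$ remaining points still influence information beyond these $b$ bits. There a slalom must allow $r$ values, multiplied by the number of earlier choices. That is harmless if $g$ is tiny beyond $b$. So the order of choice is: first $r$; then $b$, so large that $g$ beyond $b$ is small compared with the multiplicities that $r$ can cause; then a block of size $r2^b$, which gives the next $r$.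

## 3. The parameters and the norm

Fix $g$ with $\mathcal I_g$ tall. Put $r_0=2$. Given $r_i$, let
$$R_i=(i+2)r_i^2,\qquad h_j(i)=R_i^{\,j}\ (j<\omega),\qquad h_\infty(i)=(i+1)R_i^{\,i}.$$
Choose $b_i$ (with $b_i>b_{i-1}$ if $i>0$) such that
$$b_i\ge r_i\quad\text{and}\quad\bar g(b_i)\,h_\infty(i)\le2^{-i},\tag{3.1}$$
and let $r_{i+1}=r_i2^{b_i}$. Since $2^{b_i}\ge2^{r_i}\ge r_i\ge2$, we have $r_{i+1}\ge r_i^2\ge2r_i$. Let $E_i=[b_i,b_{i+1})$. We shall use
$$\sum_{i<e}|E_i|\le b_e,\qquad h_{j+1}(i)=(i+2)\,r_i^2\,h_j(i).\tag{3.2}$$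
The factor $r_i^2$ pays for one step of forcing, the factor $i+2$ for merging up to $i+2$ slaloms at place $i$, and $h_\infty$ for catching countably many slaloms at once. In any model let
$$\mathcal S_j=\{s:\operatorname{dom}s=\omega,\ \forall i\ (s(i)\subseteq E_i\ \text{and}\ |s(i)|\le h_j(i))\},$$
so $\mathcal S_j\subseteq\mathcal S_{j+1}$. Since $h_0(i)=1$, for $y\in\prod_iE_i$ the slalom $i\mapsto\{y(i)\}$ is in $\mathcal S_0$.

The forcing has levels $k<\omega$, and level $k$ uses a group of $k+2$ consecutive indices $i$. Let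
$$i_0=0,\quad i_{k+1}=i_k+k+2,\quad a_k=r_{i_{k+1}-1}=r_{i_k+k+1},\quad A_k=\prod_{k'<k}a_{k'}.$$
Then
$$A_k\le r_{i_k},\tag{3.3}$$
because $A_0=1$ and, inductively, $A_{k+1}=A_ka_k\le r_{i_k}a_k\le a_k^2=r_{i_{k+1}-1}^2\le r_{i_{k+1}}$.

**Definition (norm).** For $c\subseteq a_k$ let $\operatorname{nor}_k(c)=\max\{t\le k+1:|c|\ge r_{i_k+t}\}$ if $|c|\ge r_{i_k}$, and $\operatorname{nor}_k(c)=-1$ otherwise.

So $\operatorname{nor}_k(a_k)=k+1$. Removing few points costs at most one unit of norm:

**(N)** *If $t\ge0$, $\operatorname{nor}_k(c)=t'\ge t+1$, $c_0\subseteq c$ and $|c_0|\le r_{i_k+t}$, then $\operatorname{nor}_k(c\setminus c_0)\ge t'-1$.*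

Indeed $|c\setminus c_0|\ge r_{i_k+t'}-r_{i_k+t}\ge r_{i_k+t'}-r_{i_k+t'-1}\ge r_{i_k+t'-1}$, the last step by doubling.

**Example.** For $g(n)=\frac1{n+1}$ we have $\bar g(b)=\frac1{b+1}$, and we may take $b_i=2^i(i+1)R_i^{\,i}+r_i$. Then $b_0=3$, $r_1=16$, $R_1=3\cdot16^2=768$, $b_1=4\cdot768+16=3088$ and $r_2=16\cdot2^{3088}=2^{3092}$. So $E_0=[3,3088)$. Further $i_1=2$ and $a_0=r_1=16$. For $c\subseteq16$, $\operatorname{nor}_0(c)$ is $1$ if $|c|=16$, it is $0$ if $2\le|c|<16$, and $-1$ if $|c|\le1$.

**The function $f$.** Partition $\omega$ into consecutive intervals $F_k$ with $|F_k|=a_k$, and put $f(n)=1/r_{i_k}$ for $n\in F_k$. Then $f\to0$ and $\sum_{n\in F_k}f(n)=a_k/r_{i_k}\ge1$, so $\mathcal I_f$ is a tall summable ideal. We identify $F_k$ with $a_k$. In the example, $f=\frac12$ on $F_0=[0,16)$ and $f=2^{-3092}$ on $F_1$.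

Keep the two partitions apart: the $F_k$ belong to $f$ and to the forcing, and the $E_i$ belong to $g$ and to the slaloms.

## 4. A tree forcing that evades $V\cap\mathcal I_f$

**Definition.** A condition in $Q$ is a nonempty tree $T\subseteq\bigcup_n\prod_{k<n}a_k$, closed under initial segments and without terminal nodes, such that
$$\lim_k\min\{\operatorname{nor}_k(\operatorname{succ}_T(\eta)):\eta\in T,\ |\eta|=k\}=\infty,$$
where $\operatorname{succ}_T(\eta)=\{y:\eta^\frown y\in T\}$. The order is inclusion: $T'\le T$ if $T'\subseteq T$.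

The full tree is a condition, with norm $k+1$ at level $k$. A binary tree is not a condition: since $r_{i_k}>2$ for $k\ge1$, all its norms from level $1$ on are $-1$.

Write $\operatorname{nor}(\operatorname{succ}_T(\eta))$ for $\operatorname{nor}_{|\eta|}(\operatorname{succ}_T(\eta))$, $T_{[\eta]}$ for the set of nodes of $T$ comparable with $\eta$, and $T\upharpoonright n$ for the set of nodes of length at most $n$. If $T\in Q$ and $\eta\in T$, then $T_{[\eta]}\in Q$. Hence the generic object is a branch $x\in\prod_ka_k$. In later models $Q$ is defined there from the same parameters. Everything in Sections 4 to 6 is proved in ZFC from the parameters, so it applies there too.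

**Lemma 4.1 (evasion).** $Q$ adds an infinite $X\subseteq\omega$ with $X\cap A$ finite for all $A\in V\cap\mathcal I_f$.

*Proof.* Let $X$ consist of the points $x(k)\in F_k$ for $k<\omega$. Let $T\in Q$ and $A\in V\cap\mathcal I_f$. Since $\sum_k|A\cap F_k|/r_{i_k}=\sum_{n\in A}f(n)<\infty$, we have $|A\cap F_k|/r_{i_k}\to0$. So there is $k_1$ such that for $k\ge k_1$ we have $|A\cap F_k|\le r_{i_k}$, and all nodes of $T$ of length $k$ have norm at least $1$. Let
$$T'=\{\eta\in T:\eta(k)\notin A\cap F_k\text{ for all }k\in[k_1,|\eta|)\}.$$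
By (N) with $t=0$, norms at levels $k\ge k_1$ drop by at most $1$. So they stay $\ge0$, successor sets stay nonempty, and norms still tend to infinity. Hence $T'\in Q$, $T'\le T$, and $T'\Vdash X\cap A\subseteq\bigcup_{k<k_1}F_k$. By density the lemma follows. $\square$

## 5. Deciding names on finite levels, and properness

A node $\eta$ of a condition $T$ *decides* a name $\tau$ if $T_{[\eta]}$ decides its value.

**Lemma 5.1.** Let $T\in Q$, $n<\omega$, $t\ge1$, with $\operatorname{nor}(\operatorname{succ}_T(\eta))\ge t+1$ for all $\eta\in T$ with $|\eta|\ge n$. Let $\tau$ be a name for an element of $V$. Then there are $T'\le T$ in $Q$ and $m\ge n$ with $T'\upharpoonright n=T\upharpoonright n$, $\operatorname{nor}(\operatorname{succ}_{T'}(\eta))\ge t$ for $\eta\in T'$ with $|\eta|\ge n$, and such that $T'_{[\nu]}$ decides $\tau$ for each $\nu\in T'$ of length $m$.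

*Proof.* Call $\eta\in T$ with $|\eta|\ge n$ *good* if there are $T^\eta\in Q$, $T^\eta\le T_{[\eta]}$, with norm $\ge t$ at all nodes $\supseteq\eta$, and $m\ge|\eta|$, such that $T^\eta_{[\nu]}$ decides $\tau$ for all $\nu\in T^\eta$ of length $m$. Otherwise $\eta$ is *bad*.

**Step 1: a bad node has many bad successors.** Let $\eta$ be bad and let $C$ be the set of $y\in\operatorname{succ}_T(\eta)$ with $\eta^\frown y$ good. Suppose $\operatorname{nor}(C)\ge t$. Then the union of the finitely many trees $T^{\eta^\frown y}$, $y\in C$, is in $Q$. It has successor set $C$ of norm $\ge t$ at $\eta$ and norm $\ge t$ above $\eta$, and with the maximum of the corresponding $m$'s it shows that $\eta$ is good. This is a contradiction, so $\operatorname{nor}(C)<t$. As $t+1\le\operatorname{nor}(\operatorname{succ}_T(\eta))\le|\eta|+1$, the index $t$ is in the range of the norm, so $|C|<r_{i_{|\eta|}+t}$. By (N) the set of bad successors has norm $\ge\operatorname{nor}(\operatorname{succ}_T(\eta))-1\ge t$.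

**Step 2: all nodes of length $n$ are good.** Suppose $\eta_0$ of length $n$ is bad. Let $T^*$ be the tree of those $\nu\in T_{[\eta_0]}$ such that all nodes $\rho$ with $\eta_0\subseteq\rho\subseteq\nu$ are bad. By Step 1 its norms above $\eta_0$ are at least those of $T$ minus $1$, so $T^*\in Q$, and all its nodes $\supseteq\eta_0$ are bad. Choose $T^{**}\le T^*$ in $Q$ deciding $\tau$, and $\nu\in T^{**}$ with $\nu\supseteq\eta_0$, so long that all nodes of $T^{**}$ extending $\nu$ have norm $\ge t$. Then $T^{**}_{[\nu]}\le T_{[\nu]}$ and $m=|\nu|$ show that $\nu$ is good, although $\nu\in T^*$ is bad. Contradiction.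

**Step 3: glue.** Let $T'=\bigcup\{T^\eta:\eta\in T,|\eta|=n\}$, a finite union, and let $m$ be the maximum of the corresponding finitely many $m$'s. $\square$

**Lemma 5.2 (fusion).** Given $T\in Q$ and names $\tau_p$ ($p<\omega$) for elements of $V$, there are $T^\omega\le T$ in $Q$ and $m_p<\omega$ such that every node of $T^\omega$ of length $m_p$ decides $\tau_p$. Moreover $Q$ is proper.

*Proof.* **Step 1: the fusion sequence.** Let $T^0=T$ and choose $n_0$ with norm $\ge2$ at all nodes of $T^0$ of length $\ge n_0$. Suppose $T^p,n_p$ are given with $\operatorname{nor}(\operatorname{succ}_{T^p}(\eta))\ge p+2$ for $|\eta|\ge n_p$. Apply Lemma 5.1 to $T^p$ and $\tau_p$ with $n=n_p$, $t=p+1$ to get $T^{p+1}$ and $m_p$. Then pick $n_{p+1}>n_p,m_p$ with norm $\ge p+3$ at all nodes of $T^{p+1}$ of length $\ge n_{p+1}$. Let $T^\omega=\bigcap_pT^p$.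

**Step 2: $T^\omega$ is a condition.** For $q\ge p+1$ we have $T^q\upharpoonright n_{p+1}=T^{p+1}\upharpoonright n_{p+1}$. So $T^\omega\upharpoonright n_{p+1}=T^{p+1}\upharpoonright n_{p+1}$, the tree $T^\omega$ has no terminal nodes, and its nodes of length in $[n_p,n_{p+1})$ have the same successors as in $T^{p+1}$, hence norm $\ge p+1$. So $T^\omega\in Q$. For $\eta\in T^\omega$ of length $m_p$, $T^\omega_{[\eta]}\le T^{p+1}_{[\eta]}$ decides $\tau_p$.

**Step 3: properness.** Recall that for $N\prec H(\chi)$ countable with $Q\in N$, a condition is $(N,Q)$-generic if it forces every $Q$-name of an ordinal that lies in $N$ to have its value in $N$; equivalently, it forces $D\cap N\cap G\ne\emptyset$ for every dense open $D\in N$. Properness means that below every $T\in Q\cap N$ there is an $(N,Q)$-generic condition. Let $(\tau_p)$ list all $Q$-names of ordinals in $N$, start with $T\in N$, and choose each $T^p,n_p,m_p$ in $N$, which is possible by elementarity. The condition $T^\omega\le T^{p+1}$ forces $\tau_p$ into the finite set of values decided by the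 nodes of $T^{p+1}$ of length $m_p$. This set belongs to $N$ and is finite, so it is a subset of $N$. So $T^\omega\le T$ is $(N,Q)$-generic. $\square$

## 6. New slaloms of width $h_j$ sit inside old slaloms of width $h_{j+1}$

**Lemma 6.1 (property (B)).** If $p\in Q$ and $p\Vdash\dot s\in\mathcal S_j$, then there are $p'\le p$ and $U\in\mathcal S_{j+1}\cap V$ with $p'\Vdash\forall i\ \dot s(i)\subseteq U(i)$.

By Section 2 we want to shrink successor sets by pigeonhole so that a node at level $k$ already decides a long initial segment of $\dot s$. The first attempt is to work upward: color $y\in\operatorname{succ}_T(\eta)$ by the value of the initial segment of $\dot s$ that $T_{[\eta^\frown y]}$ decides. It stops at once, because $T_{[\eta^\frown y]}$ need not decide this segment. Lemma 5.2 only says that it is decided at some possibly much higher level. So we color downward from a high level $K$, and then let $K\to\infty$ by compactness.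

*Proof.* **Step 1: set up the levels.** For each $\ell$, $\dot s\upharpoonright\ell$ is a finite sequence of finite sets, so it is a name for an element of $V$ (below $p$). By Lemma 5.2 there is $T\le p$ such that for each $\ell$, $\dot s\upharpoonright\ell$ is decided by all nodes of $T$ of some length, hence by all nodes of any larger length. Let $t_k=\min\{\operatorname{nor}(\operatorname{succ}_T(\eta)):\eta\in T,|\eta|=k\}$, so $t_k\to\infty$, and choose $k_*$ with $t_k\ge1$ for $k\ge k_*$. Fix $\eta_*\in T$ of length $k_*$ and replace $T$ by $T_{[\eta_*]}$, keeping the values $t_k$. For $k\ge k_*$ put $e_k=i_k+t_k-1$. Since $1\le t_k\le k+1$,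
$$i_k\le e_k<i_{k+1}\le e_{k+1},$$
and for $\eta\in T$ with $|\eta|=k\ge k_*$,
$$|\operatorname{succ}_T(\eta)|\ge r_{i_k+t_k}=r_{e_k+1}=r_{e_k}2^{b_{e_k}}.\tag{6.1}$$

**Claim.** There is $T'\le T$ in $Q$ such that each $\eta\in T'$ of length $k\ge k_*$ has exactly $r_{e_k}$ successors and $T'_{[\eta]}$ decides $\dot s\upharpoonright e_k$.

**Step 2: color downward from level $K$.** For $K>k_*$ let $\ell_K\le K$ be maximal such that all nodes of $T$ of length $K$ decide $\dot s\upharpoonright\ell_K$; then $\ell_K\to\infty$. By backward induction on $k=K,K-1,\dots,k_*$ define for each $\eta\in T$ of length $k$ a finite tree of extensions of $\eta$ in $T$ up to level $K$, such that all its nodes of length $K$ agree on the value, called $v(\eta)$, that they decide for $\dot s\upharpoonright\min(\ell_K,e_k)$. For $k=K$ take $\{\eta\}$. For $k<K$ color $y\in\operatorname{succ}_T(\eta)$ by $v(\eta^\frown y)\upharpoonright\min(\ell_K,e_k)$, which makes sense since $e_k<e_{k+1}$. There are at most $\prod_{i<e_k}2^{|E_i|}\le2^{b_{e_k}}$ colors by (3.2). So by (6.1) some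 set of exactly $r_{e_k}$ successors is monochromatic. Use those, with the trees already built for them.

Let $T^K$ be the finite tree obtained at $\eta_*$, together with the initial segments of $\eta_*$. For $\eta\in T^K$ with $|\eta|\ge k_*$, the part of $T^K$ above $\eta$ is the tree built for $\eta$.

**Step 3: pass to the limit.** For each $n$ there are only finitely many possibilities for $T^K\upharpoonright n$. So by König's lemma there is an infinite set of $K$'s along which $T^K\upharpoonright n$ is eventually constant for every $n$. Let $T'\subseteq T$ be the limit tree. Its successor sets at level $k\ge k_*$ have size $r_{e_k}=r_{i_k+t_k-1}$, hence norm $t_k-1\to\infty$. So $T'\in Q$.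

**Step 4: $T'_{[\eta]}$ decides $\dot s\upharpoonright e_k$.** Let $\eta\in T'$, $|\eta|=k\ge k_*$. Take $m\ge k$ such that the nodes of $T$ of length $m$ decide $\dot s\upharpoonright e_k$, and take $K\ge m$ from the infinite set with $\ell_K\ge e_k$ and $T^K\upharpoonright m=T'\upharpoonright m$. The nodes $\nu\supseteq\eta$ of $T'$ of length $m$ extend to nodes of $T^K$ of length $K$ above $\eta$, and those agree on $\dot s\upharpoonright e_k$. Each $\nu$ decides $\dot s\upharpoonright e_k$, necessarily with the same value as its extension. Hence all such $\nu$ decide the same value, which is therefore forced by $T'_{[\eta]}$. This proves the claim.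

**Step 5: count.** Let $p'=T'$ and let $U(i)$ be the union of the possible values of $\dot s(i)$ under $T'$, that is, of the values forced by some extension of $T'$. If $i<e_{k_*}$, then $\dot s(i)$ is decided by $T'=T'_{[\eta_*]}$, so $|U(i)|\le h_j(i)$. If $e_k\le i<e_{k+1}$ with $k\ge k_*$, then $\dot s(i)$ is decided by the nodes of $T'$ of length $k+1$. By (3.3) there are at most
$$A_kr_{e_k}\le r_{i_k}r_{e_k}\le r_{e_k}^2\le r_i^2$$
of them. So $|U(i)|\le r_i^2h_j(i)\le h_{j+1}(i)$. Thus $U\in\mathcal S_{j+1}\cap V$. $\square$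

For a single step of forcing we are done. Every $y\in\prod_iE_i$ in the extension gives the slalom $i\mapsto\{y(i)\}$ in $\mathcal S_0$, which by (B) is covered by some $U\in\mathcal S_1\cap V$. Since $h_1\le h_\infty$ on $i\ge1$, (3.1) and Observation 2.1 show that $V\cap\mathcal I_g$ is still covering, while $V\cap\mathcal I_f$ is evaded.

## 7. Finitely many steps compose; where the limit step fails

Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ be the countable support (CS) iteration with $\dot Q_\alpha=Q^{V[G_\alpha]}$ and limit $P=P_{\omega_2}$. Each $\dot Q_\alpha$ is forced to be proper and to satisfy (B) over $V[G_\alpha]$.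

The first approach is to compose covers. By induction on $n$, every $s\in\mathcal S_j\cap V[G_n]$ is covered at every $i$ by some $U\in\mathcal S_{j+n}\cap V$: property (B) over $V[G_{n-1}]$ gives $U'\in\mathcal S_{j+1}\cap V[G_{n-1}]$ covering $s$, and the induction hypothesis applies to $U'$. The widths do not get out of hand, since $h_\infty(i)\ge h_n(i)$ for $i\ge n$.

This stops at $\omega$, because a real of $V[G_\omega]$ need not lie in any $V[G_n]$. For instance, let $X_n$ be the set of Lemma 4.1 added at stage $n$. Then $X_n\notin V[G_n]$, for otherwise, by tallness, $X_n$ would have an infinite subset in $V[G_n]\cap\mathcal I_f$, which $X_n$ would have to meet in a finite set. So a real coding $\langle X_n:n<\omega\rangle$ is in no $V[G_n]$, and the induction says nothing about it.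

The natural repair is to fix the cover in advance. For $S\in\prod_i\mathcal P(E_i)$ and a set $M$ say that **$S$ covers $M$** if for all $j$ and all $s\in M\cap\mathcal S_j$, $s(i)\subseteq S(i)$ for all but finitely many $i$.

**(C)** *If $N$ is countable, there is $S$ covering $N$ with $|S(i)|\le h_\infty(i)$ for all $i$.* Enumerate $N\cap\bigcup_j\mathcal S_j=\{s_a:a<\omega\}$ (if it is empty there is nothing to do) with $s_a\in\mathcal S_{j_a}$, and put $S(i)=\bigcup\{s_a(i):a\le i,\ j_a\le i\}$. Its size is at most $(i+1)h_i(i)=h_\infty(i)$, and $s_a(i)\subseteq S(i)$ for $i\ge\max(a,j_a)$.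

Now take a countable $N\prec H(\chi)$ and $S$ from (C), and try to build generic conditions forcing that $S$ covers $N[G_\alpha]$, for larger and larger $\alpha\in N$. Successor steps will follow from (B). At a limit $\beta=\sup_n\alpha_n$ consider a name $\sigma\in N$ for an element of $\mathcal S_j$. In $N[G_{\alpha_n}]$ we can choose a decreasing sequence of conditions deciding longer and longer pieces of $\sigma$, and so obtain an *interpretation* $s^n\in N[G_{\alpha_n}]\cap\mathcal S_j$ of $\sigma$. As $S$ covers $N[G_{\alpha_n}]$, there is $l^n$ with $s^n(i)\subseteq S(i)$ for $i\ge l^n$. Using the $m$-th condition of the sequence, we may ensure that the next interpretation satisfies $s^{n+1}\upharpoonright m=s^n\upharpoonright m$. But nothing is known about $s^{n+1}$ on $[m,l^{n+1})$, and the $l^n$ may tend to infinity. In that case nothing follows about $\sigma$. To keep the bound $l^{n+1}=l^n$ we would need $m\ge l^{n+1}$, and $m$ must be chosen before $l^{n+1}$ is known.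

The way out is to keep all $m$ as candidates. Suppose the $m$-th choice leads to the interpretation $\tau^m$, with $\tau^m\upharpoonright m=s\upharpoonright m$. Because of this agreement, the one slalom
$$U(i)=s(i)\cup\bigcup_{m\le i}\tau^m(i)$$
bounds $\tau^m$ on all of $[m,\omega)$, for every $m$ at once, and it is wider only by the factor $i+2$, for which $R_i$ pays. If $S$ contains $U$ from $l'$ on, we select *afterwards* an $m\ge l'$. Then $\tau^m$ is inside $U$, hence inside $S$, from $m$ on, and below $m$ it agrees with $s$. So no new exceptional places arise. The next section builds this into the induction.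

## 8. Approximations and their preservation

**Conventions.** $P_\beta/G_\alpha=\{p\in P_\beta:p\upharpoonright\alpha\in G_\alpha\}$ with the order of $P_\beta$. For $\alpha\le\alpha'\le\beta$ we have $P_\beta/G_{\alpha'}\subseteq P_\beta/G_\alpha$, and a $P_\beta/G_\alpha$-name is read in $V[G_{\alpha'}]$ as a $P_\beta/G_{\alpha'}$-name by hereditarily omitting the conditions outside $P_\beta/G_{\alpha'}$. Since $G_\beta\subseteq P_\beta/G_{\alpha'}$, its value is unchanged. $P_\beta$-names are treated similarly. If a name is forced to be in $\mathcal S_j$ only by some condition, we may change it to have the value $\langle\emptyset:i<\omega\rangle$ where it is not in $\mathcal S_j$. So a "name for an element of $\mathcal S_j$" is forced to be in $\mathcal S_j$ by the trivial condition. $\chi$ is a large regular cardinal.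

We use two textbook facts. If $N\prec H(\chi)$ is countable, $P_\alpha\in N$ and an $(N,P_\alpha)$-generic condition lies in $G_\alpha$, then $N[G_\alpha]\prec H(\chi)^{V[G_\alpha]}$ and $N[G_\alpha]\cap V=N$. And if $q$ is $(N,P_\gamma)$-generic and forces $\dot q^*\in\dot Q_\gamma$ to be $(N[G_\gamma],\dot Q_\gamma)$-generic, then $q^\frown\dot q^*$ is $(N,P_{\gamma+1})$-generic.

At limits we must know that a condition is in the generic filter as soon as its restrictions are:

**Lemma 8.1.** Let $\beta$ be a limit ordinal, $\alpha_0<\alpha_1<\cdots<\beta$, $\delta=\sup_n\alpha_n$, and $p\in P_\beta$ with support contained in $\delta$. If $G_\beta$ is $P_\beta$-generic and $p\upharpoonright\alpha_n\in G_{\alpha_n}$ for all $n$, then $p\in G_\beta$.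

*Proof.* Let $D$ be the set of $u\in P_\beta$ such that $u\le p$, or $u\upharpoonright\alpha_n$ is incompatible with $p\upharpoonright\alpha_n$ for some $n$.

**Step 1: $D$ is dense.** Let $u\in P_\beta$ and suppose no extension of $u$ is as in the second alternative. If some $v\le u\upharpoonright\alpha_n$ were incompatible with $p\upharpoonright\alpha_n$, then $v^\frown u\upharpoonright[\alpha_n,\beta)$ would be such an extension. So every $v\le u\upharpoonright\alpha_n$ is compatible with $p\upharpoonright\alpha_n$, which means $u\upharpoonright\alpha_n\Vdash p\upharpoonright\alpha_n\in G_{\alpha_n}$, for all $n$. Hence $u\upharpoonright(\xi+1)\Vdash p\upharpoonright(\xi+1)\in G_{\xi+1}$ for all $\xi<\delta$: take $\alpha_n>\xi$; a condition below $u\upharpoonright(\xi+1)$ forcing the contrary could be extended by $u\upharpoonright[\xi+1,\alpha_n)$, a contradiction. So $u\upharpoonright\xi$ forces that $u(\xi)$ and $p(\xi)$ are compatible in $\dot Q_\xi$: if $v\le u\upharpoonright\xi$ forced them incompatible, then $v^\frown u(\xi)\le u\upharpoonright(\xi+1)$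 would force both of them into the generic filter of $\dot Q_\xi$.

For $\xi<\delta$ in the union of the supports of $u$ and $p$, let $u'(\xi)$ be a name for a condition that is a common extension of $u(\xi)$ and $p(\xi)$ whenever these are compatible. For all other $\xi<\beta$ let $u'(\xi)=u(\xi)$. By induction on $\xi\le\beta$ we get $u'\upharpoonright\xi\in P_\xi$ (the support is countable), $u'\upharpoonright\xi\le u\upharpoonright\xi$ and $u'\upharpoonright\xi\le p\upharpoonright\xi$; at places $\ge\delta$ the condition $p$ is trivial. So $u'\le u$ and $u'\in D$.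

**Step 2: use genericity.** Pick $u\in G_\beta\cap D$. As $u\upharpoonright\alpha_n,p\upharpoonright\alpha_n\in G_{\alpha_n}$ are compatible for all $n$, we have $u\le p$, so $p\in G_\beta$. $\square$

From now on fix $N\prec H(\chi)$ countable containing the iteration and the parameters, and $S\in V$, $S\in\prod_i\mathcal P(E_i)$. Let $\alpha\le\beta\le\omega_2$ be in $N$.

**Definition (approximation).** In $V[G_\alpha]$, an approximation for $(\alpha,\beta)$ is a tuple $((w_m,\tau^m)_{m<\omega},s,j,l)$ with $j,l<\omega$, $((w_m,\tau^m)_m,s)\in N[G_\alpha]$, $w_m\in P_\beta/G_\alpha$, $\tau^m$ a $P_\beta/G_\alpha$-name for an element of $\mathcal S_j$, $s\in\mathcal S_j$, $w_m\Vdash_{P_\beta/G_\alpha}\tau^m\upharpoonright m=s\upharpoonright m$ for all $m$, and $s(i)\subseteq S(i)$ for all $i\ge l$.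

**Example.** Suppose an $(N,P_\alpha)$-generic condition is in $G_\alpha$ and $S$ covers $N[G_\alpha]$. Let $\tau\in N[G_\alpha]$ be a $P_\beta/G_\alpha$-name for an element of $\mathcal S_j$. By elementarity choose in $N[G_\alpha]$ a decreasing sequence $(w_m)_m$ in $P_\beta/G_\alpha$ such that $w_m$ decides $\tau\upharpoonright m$, and let $s$ be the union of the decided values. Then $s\in N[G_\alpha]\cap\mathcal S_j$, so $s(i)\subseteq S(i)$ for all $i\ge l$, for some $l$, and $((w_m,\tau)_m,s,j,l)$ is an approximation. The most trivial one has $w_m=p$ constant, $\tau^m=s$ constantly $\emptyset$, and $j=l=0$.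

**Proposition 8.2, statement $(\star)_{\alpha,\beta}$.** Suppose $q\in P_\alpha$ is $(N,P_\alpha)$-generic and $q\Vdash$ "$S$ covers $N[G_\alpha]$ and $((w_m,\tau^m)_m,s,j,l)$ is an approximation for $(\alpha,\beta)$" (the tuple, including $j$ and $l$, being given by a $P_\alpha$-name). Then there is an $(N,P_\beta)$-generic $q'\in P_\beta$ with $q'\upharpoonright\alpha=q$ and
$$q'\Vdash\ S\text{ covers }N[G_\beta],\text{ and there is }m\text{ with }w_m\in G_\beta\text{ and }\tau^m[G_\beta](i)\subseteq S(i)\text{ for all }i\ge l.$$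

Note that the $l$ in the conclusion is the $l$ of the hypothesis. The proof is by induction on $\beta$, for all $\alpha\le\beta$.

### 8.1. The case $\alpha=\beta$: merging the candidates

Let $q'=q$, let $q\in G_\alpha$, and work in $V[G_\alpha]$. All $w_m$ are in $G_\alpha$. Write $\tau^m$ for $\tau^m[G_\alpha]$, so $\tau^m\upharpoonright m=s\upharpoonright m$. Put $U(i)=s(i)\cup\bigcup_{m\le i}\tau^m(i)$. By (3.2), $|U(i)|\le(i+2)h_j(i)\le h_{j+1}(i)$. So $U\in\mathcal S_{j+1}\cap N[G_\alpha]$, and there is $l'$ with $U(i)\subseteq S(i)$ for $i\ge l'$. Let $m\ge l'$. For $i\ge m$ we have $\tau^m(i)\subseteq U(i)\subseteq S(i)$. For $l\le i<m$ we have $\tau^m(i)=s(i)\subseteq S(i)$. So $m$ is as required.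

### 8.2. The case $\beta=\gamma+1$, $\alpha\le\gamma$: using (B)

**Step 1: push the approximation down to $\gamma$.** Work in $V[G_\alpha]$ with $q\in G_\alpha$. If $w_m\upharpoonright\gamma\in G_\gamma$, then in $V[G_\gamma]$ the condition $w_m(\gamma)$ forces $\tau^m\in\mathcal S_j$ and $\tau^m\upharpoonright m=s\upharpoonright m$. By (B) there are $w'\le w_m(\gamma)$ and a cover of $\tau^m$ in $\mathcal S_{j+1}\cap V[G_\gamma]$, as forced by $w'$. Replacing the restriction of this cover to $m$ by $s\upharpoonright m$ gives again a cover in $\mathcal S_{j+1}$. So by elementarity there is in $N[G_\alpha]$ a sequence $(w'_m,U^m)_m$ of $P_\gamma/G_\alpha$-names such that $U^m$ is a name for an element of $\mathcal S_{j+1}$ and $w_m\upharpoonright\gamma$ forces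
$$w'_m\in\dot Q_\gamma,\quad w'_m\le w_m(\gamma),\quad U^m\upharpoonright m=s\upharpoonright m,\quad w'_m\Vdash_{\dot Q_\gamma}\forall i\ \tau^m(i)\subseteq U^m(i).$$
Then $((w_m\upharpoonright\gamma,U^m)_m,s,j+1,l)$ is an approximation for $(\alpha,\gamma)$.

**Step 2: apply the induction hypothesis and add one coordinate.** Let $q_\gamma$ be given by $(\star)_{\alpha,\gamma}$. If $q_\gamma\in G_\gamma$, let $m$ be minimal with $w_m\upharpoonright\gamma\in G_\gamma$ and $U^m(i)\subseteq S(i)$ for all $i\ge l$. The value of $w'_m$ is in $N[G_\gamma]$ and $\dot Q_\gamma$ is proper, so there is an $(N[G_\gamma],\dot Q_\gamma)$-generic $q^*\le w'_m$. Put $q'=q_\gamma{}^\frown\dot q^*$ for a name $\dot q^*$ of such a $q^*$. It is $(N,P_\beta)$-generic and $q'\upharpoonright\alpha=q$. If $q'\in G_\beta$, then $w_m\in G_\beta$, because $w_m\upharpoonright\gamma\in G_\gamma$ and $q^*\le w'_m\le w_m(\gamma)$; and $\tau^m(i)\subseteq U^m(i)\subseteq S(i)$ for $i\ge l$.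

**Step 3: $S$ covers $N[G_\beta]$.** Let $s'\in N[G_\beta]\cap\mathcal S_{j'}$. It has a $\dot Q_\gamma$-name in $N[G_\gamma]$ which is forced to be in $\mathcal S_{j'}$. By (B) there is in $N[G_\gamma]$ a maximal antichain of conditions each of which forces some $U'\in\mathcal S_{j'+1}\cap V[G_\gamma]$ to cover $s'$, with $U'$ chosen by a function in $N[G_\gamma]$. By genericity of $q^*$, the $\dot Q_\gamma$-generic filter meets the antichain in $N[G_\gamma]$, so some $U'\in N[G_\gamma]\cap\mathcal S_{j'+1}$ covers $s'$. As $S$ covers $N[G_\gamma]$, $s'(i)\subseteq U'(i)\subseteq S(i)$ for almost all $i$.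

### 8.3. The case $\beta$ limit, $\alpha<\beta$

**Step 1: the data to be carried.** Let $\alpha=\alpha_0<\alpha_1<\cdots$ be in $N\cap\beta$, cofinal in $\sup(N\cap\beta)$. Let $(D_n)_{n\ge1}$ list the dense open subsets of $P_\beta$ in $N$. Let $(\sigma_n)_{n\ge1}$ list all $P_\beta$-names in $N$ which, for some $j_n$, are names for an element of $\mathcal S_{j_n}$. We construct $q_n\in P_{\alpha_n}$ with $q_0=q$, $q_{n+1}\upharpoonright\alpha_n=q_n$, $q_n$ $(N,P_{\alpha_n})$-generic and $q_n\Vdash S$ covers $N[G_{\alpha_n}]$, together with ($P_{\alpha_n}$-names for) the following data in $V[G_{\alpha_n}]$, $q_n\in G_{\alpha_n}$: integers $J_n,l_0,\dots,l_n$ (where $l_0,\dots,l_{n-1}$ are those chosen before), and sequences $(w^n_m)_m$, $(\sigma^{n,m}_i)_{i\le n,\,m<\omega}$, $(s^n_i)_{i\le n}$ in $N[G_{\alpha_n}]$ such that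

* (i) $w^n_m\in P_\beta/G_{\alpha_n}$; $\sigma^{n,m}_i$ is a $P_\beta/G_{\alpha_n}$-name for an element of $\mathcal S_{J_n}$; $s^n_i\in\mathcal S_{J_n}$; and $w^n_m\Vdash_{P_\beta/G_{\alpha_n}}\sigma^{n,m}_i\upharpoonright m=s^n_i\upharpoonright m$ for $i\le n$;
* (ii) $s^n_i(k)\subseteq S(k)$ for all $k\ge l_i$, $i\le n$.

So at stage $n$ we carry $n+1$ approximations with common conditions $w^n_m$, and the bounds $l_i$ are never changed later. For $n=0$ take $w^0_m=w_m$, $\sigma^{0,m}_0=\tau^m$, $s^0_0=s$, $J_0=j$, $l_0=l$.

**Step 2: prepare a candidate for each $m$.** Suppose stage $n$ is done. Work in $V[G_{\alpha_n}]$, $q_n\in G_{\alpha_n}$. We use two facts about a further generic $G_{\alpha_{n+1}}$. First, if $D\in V$ is dense in $P_\beta$, $w\in P_\beta$ and $w\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$, then there is $p\le w$ in $D$ with $p\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$. Indeed $\{p\upharpoonright\alpha_{n+1}:p\le w,\ p\in D\}$ is dense below $w\upharpoonright\alpha_{n+1}$: given $u\le w\upharpoonright\alpha_{n+1}$, extend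 $u^\frown w\upharpoonright[\alpha_{n+1},\beta)$ into $D$. Second, by the forcing theorem for $P_\beta/G_{\alpha_{n+1}}$ over $V[G_{\alpha_{n+1}}]$, any $w\in P_\beta/G_{\alpha_{n+1}}$ has an extension in $P_\beta/G_{\alpha_{n+1}}$ deciding the restrictions to a given $m'$ of finitely many given names for elements of $\mathcal S_{j'}$.

Fix $m$ and suppose $w^n_m\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$. By the first fact there is $p^m\le w^n_m$ in $D_{n+1}$ with $p^m\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$. By the second fact there is a decreasing sequence below $p^m$ in $P_\beta/G_{\alpha_{n+1}}$ whose $m'$-th member decides the restrictions to $m'$ of $\sigma^{n,m}_i$ ($i\le n$) and of $\sigma_{n+1}$. The decided values cohere, and their unions are slaloms. Hence by elementarity there are in $N[G_{\alpha_n}]$ sequences (over $m$) of $P_{\alpha_{n+1}}/G_{\alpha_n}$-names $\dot p^m$, $(\dot w^m_{m'})_{m'<\omega}$, $(\dot s^m_i)_{i\le n+1}$ such that $w^n_m\upharpoonright\alpha_{n+1}$ forces: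

* $\dot p^m\in D_{n+1}$, $\dot p^m\le w^n_m$, $\dot p^m\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$;
* the $\dot w^m_{m'}$ form a decreasing sequence below $\dot p^m$ in $P_\beta/G_{\alpha_{n+1}}$;
* $\dot w^m_{m'}$ forces $\sigma^{n,m}_i\upharpoonright m'=\dot s^m_i\upharpoonright m'$ ($i\le n$) and $\sigma_{n+1}\upharpoonright m'=\dot s^m_{n+1}\upharpoonright m'$;
* $\dot s^m_i\in\mathcal S_{J_n}$ for $i\le n$, and $\dot s^m_{n+1}\in\mathcal S_{j_{n+1}}$.

Since $\dot w^m_m\le w^n_m$, comparing with (i) shows that $w^n_m\upharpoonright\alpha_{n+1}$ forces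
$$\dot s^m_i\upharpoonright m=s^n_i\upharpoonright m\qquad(i\le n).\tag{8.1}$$

**Step 3: bundle the $n+1$ slaloms into one.** For $k\ge n+1$ let
$$z(k)=\bigcup\{s^n_i(k):i\le n,\ l_i\le k\},\qquad z^m(k)=\bigcup\{\dot s^m_i(k):i\le n,\ l_i\le k\},$$
and for $k\le n$ let $z(k)=z^m(k)=\emptyset$. Where $w^n_m\upharpoonright\alpha_{n+1}\notin G_{\alpha_{n+1}}$ let $z^m=z$. For $k\ge n+1$ the sizes are at most $(n+1)h_{J_n}(k)\le h_{J_n+1}(k)$, so $z,z^m\in\mathcal S_{J_n+1}$. By (8.1), $w^n_m\upharpoonright\alpha_{n+1}\Vdash z^m\upharpoonright m=z\upharpoonright m$. By (ii), $z(k)\subseteq S(k)$ for all $k$. So the sequence $(w^n_m\upharpoonright\alpha_{n+1},z^m)_{m\ge n+1}$, reindexed by $m-(n+1)$, together with $z$, $J_n+1$, $0$, is an approximation for $(\alpha_n,\alpha_{n+1})$. Its last entry is $0$: no exceptional places at all.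

**Step 4: choose the candidate.** Let $q_{n+1}$ be given by $(\star)_{\alpha_n,\alpha_{n+1}}$. In $V[G_{\alpha_{n+1}}]$, $q_{n+1}\in G_{\alpha_{n+1}}$, let $m_n\ge n+1$ be minimal with $w^n_{m_n}\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$ and $z^{m_n}(k)\subseteq S(k)$ for all $k$. Put
$$p_{n+1}=\dot p^{m_n},\quad w^{n+1}_m=\dot w^{m_n}_m,\quad s^{n+1}_i=\dot s^{m_n}_i\ (i\le n+1),\quad\sigma^{n+1,m}_i=\sigma^{n,m_n}_i\ (i\le n),\quad\sigma^{n+1,m}_{n+1}=\sigma_{n+1},$$
and $J_{n+1}=\max(J_n,j_{n+1})$. Then (i) holds at $n+1$ by the choice of the $\dot w^{m_n}_m$. For (ii), let $i\le n$ and $k\ge l_i$. If $k\ge n+1$, then $s^{n+1}_i(k)\subseteq z^{m_n}(k)\subseteq S(k)$. If $k\le n<m_n$, then $s^{n+1}_i(k)=s^n_i(k)\subseteq S(k)$ by (8.1) and (ii) at $n$. For $i=n+1$, since $s^{n+1}_{n+1}\in N[G_{\alpha_{n+1}}]\cap\mathcal S_{J_{n+1}}$ and $S$ covers $N[G_{\alpha_{n+1}}]$, some $l_{n+1}$ works.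

**Step 5: what has stabilized.** For $n=0$, Step 4 gives $\sigma^{1,m}_0=\tau^{m_0}$ for all $m$. From then on nothing depends on $m$: for $n\ge1$ we have $\sigma^{n,m}_0=\sigma_0:=\tau^{m_0}$, and $\sigma^{n,m}_i=\sigma_i$ is from the list for $1\le i\le n$. Also $p_{n+1}\in D_{n+1}\cap N$ (as $N[G_{\alpha_{n+1}}]\cap V=N$), $p_{n+1}\upharpoonright\alpha_{n+1}\in G_{\alpha_{n+1}}$, $p_{n+1}\le w^n_{m_n}$, and $p_{n+1}\le w^n_{m_n}\le p_n$ for $n\ge1$.

**Step 6: the limit condition is generic.** Let $q'\in P_\beta$ be given by $q'\upharpoonright\alpha_n=q_n$ for all $n$, trivial on $[\sup_n\alpha_n,\beta)$. Its support is a countable union of countable sets, and $q'\upharpoonright\alpha=q$. Let $q'\in G_\beta$. For $n\ge1$, $p_n\in N$ has countable support belonging to $N$. So its support is contained in $N\cap\beta\subseteq\sup_{n'}\alpha_{n'}$. Since $p_{n'}\le p_n$ and $p_{n'}\upharpoonright\alpha_{n'}\in G_{\alpha_{n'}}$ for $n'\ge n$, we have $p_n\upharpoonright\alpha_{n'}\in G_{\alpha_{n'}}$ for all $n'\ge n$, hence for all $n'$. By Lemma 8.1, $p_n\in G_\beta$.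 So $p_n\in G_\beta\cap D_n\cap N$ for all $n\ge1$, and $q'$ is $(N,P_\beta)$-generic.

**Step 7: the slaloms are inside $S$.** Let $i<\omega$, $k\ge l_i$ and $n\ge\max(i,k,1)$. As $G_\beta\ni p_{n+1}\le w^n_{m_n}$ and $m_n\ge n+1>k$, (i) and (ii) give
$$\sigma_i[G_\beta](k)=s^n_i(k)\subseteq S(k).$$
For $i\ge1$ this shows that $S$ covers $N[G_\beta]$, since every element of $N[G_\beta]\cap\mathcal S_{j'}$ (any $j'$) is $\sigma_i[G_\beta]$ for some $i\ge1$. For $i=0$: $w_{m_0}=w^0_{m_0}\ge p_1$, so $w_{m_0}\in G_\beta$, and $\tau^{m_0}[G_\beta](k)\subseteq S(k)$ for all $k\ge l_0=l$. This completes the proof of Proposition 8.2. $\square$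

**Corollary 8.3.** In $V[G]$ ($G\subseteq P$ generic), for every $y\in\prod_iE_i$ there is $S\in V$ with $S(i)\subseteq E_i$, $|S(i)|\le h_\infty(i)$ for all $i$, and $y(i)\in S(i)$ for all but finitely many $i$.

*Proof.* Let $\dot y$ be a name for an element of $\prod_iE_i$ and let $p\in P$. It suffices to find an extension of $p$ forcing the conclusion for $\dot y$. Take $N\ni p,\dot y$ as above, and $S$ from (C). Apply $(\star)_{0,\omega_2}$ with the trivial $q$, $w_m=p$, $\tau^m=s$ the constant function $\emptyset$, $j=l=0$. The resulting $q'$ forces $p\in G$ and that $S$ covers $N[G]$. The function $i\mapsto\{\dot y(i)\}$ is in $N[G]\cap\mathcal S_0$, so $q'$ forces $\dot y(i)\in S(i)$ for almost all $i$. As $q'\Vdash p\in G$, $q'$ and $p$ have a common extension, and it is as required. $\square$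

## 9. Proof of Theorem 1.3

**Step 1: textbook facts on the iteration.** $P$ is proper, as a CS iteration of proper forcings. By CH and $\Vdash_\alpha|\dot Q_\alpha|\le2^{\aleph_0}$, for $\alpha<\omega_2$ the forcing $P_\alpha$ has a dense subset of size $\le\aleph_1$ and forces CH, and $P$ has the $\aleph_2$-c.c. (Shelah, *Proper and Improper Forcing*, Ch. III; Abraham, "Proper Forcing", *Handbook of Set Theory*, §2). So cardinals are preserved. A nice name for a real uses countably many antichains, each of size at most $\aleph_1$, of conditions with countable, hence bounded, support in $\omega_2$. So every real of $V[G]$ lies in some $V[G_\alpha]$ with $\alpha<\omega_2$. As each $V[G_\alpha]$ satisfies CH, $2^{\aleph_0}\le\aleph_2$ in $V[G]$.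

**Step 2: part (1), the old sets in $\mathcal I_g$ still cover.** By (3.1), $\sum_ih_\infty(i)\bar g(b_i)\le\sum_i2^{-i}<\infty$. So Corollary 8.3 and Observation 2.1 (with $W=V[G]$ and $h=h_\infty$) show that $V\cap\mathcal I_g$ is a covering family in $V[G]$. It has size at most $(2^{\aleph_0})^V=\aleph_1$. If $\mathcal I_{g'}$ is tall summable with $g'\le^*g$, then $\mathcal I_g\subseteq\mathcal I_{g'}$ by Proposition 1.2, so the same family witnesses $\operatorname{cov}^*(\mathcal I_{g'})\le\aleph_1$. Proposition 1.1 gives equality.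

**Step 3: part (2), no $\aleph_1$ sets in $\mathcal I_{f'}$ cover.** Let $\mathcal I_{f'}$ be tall summable with $f\le^*f'$, so $\mathcal I_{f'}\subseteq\mathcal I_f$. Let $\mathcal A\subseteq\mathcal I_{f'}$ be in $V[G]$ with $|\mathcal A|\le\aleph_1$. Each $A\in\mathcal A$ appears at a stage $<\omega_2$, and $\omega_2$ is regular in $V[G]$, so $\mathcal A\subseteq V[G_\alpha]\cap\mathcal I_f$ for some $\alpha<\omega_2$. By Lemma 4.1 in $V[G_\alpha]$, the $\alpha$-th generic gives an infinite $X$ almost disjoint from all members of $\mathcal A$. So $\operatorname{cov}^*(\mathcal I_{f'})\ge\aleph_2$. By Proposition 1.1, $\operatorname{cov}^*(\mathcal I_{f'})\le2^{\aleph_0}\le\aleph_2$, and equality holds throughout. $\blacksquare$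

## 10. Countably many ideals at once, and the pair $\frac1{n+1}$, $\frac1{\log^*n}$

**Theorem 10.1.** Assume CH. Given tall summable $\mathcal I_{g_n}$ ($n<\omega$), there are a tall summable $\mathcal I_f$ and a proper, $\aleph_2$-c.c. forcing giving $\operatorname{cov}^*(\mathcal I_{g_n})=\aleph_1$ for all $n$ and $\operatorname{cov}^*(\mathcal I_f)=\aleph_2$.

*Proof.* We find one tall summable $\mathcal I_g$ with $g_m\le^*g$ for all $m$. Since each $g_m\to0$, we can choose $N_1<N_2<\cdots$ such that $g_m(n)\le2^{-e}$ for all $m\le e$ and $n\ge N_e$. Let $e(n)=\max\{e:N_e\le n\}$ ($e(n)=0$ if $n<N_1$), and $g(n)=\max_{m\le e(n)}g_m(n)$. If $e(n)\ge1$, then $g(n)\le2^{-e(n)}$, so $g(n)\to0$. If $e(n)\ge m$, then $g_m(n)\le g(n)$, so $g_m\le^*g$. And $\sum_ng(n)\ge\sum_ng_0(n)=\infty$. Apply Theorem 1.3 to $g$. $\square$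

For the explicit pair, $\log^*n$ is the number of times $\log_2$ must be iterated to bring $n$ to a value $\le1$, with $\log^*0=0$. For example $\log^*16=3$, via $16\to4\to2\to1$.

**Theorem 10.2.** It is consistent that $\operatorname{cov}^*(\mathcal I_g)=\aleph_1<\aleph_2=\operatorname{cov}^*(\mathcal I_{f'})$, where $g(n)=1/(n+1)$ and $f'(n)=1/\max\{1,\log^*n\}$.

*Proof.* **Step 1: the parameters for $g$.** In Section 3 we may take $b_i=2^i(i+1)R_i^{\,i}+r_i$. Indeed $\bar g(b)=1/(b+1)$, so $\bar g(b_i)h_\infty(i)\le2^{-i}$; and $b_i\ge r_i=r_{i-1}2^{b_{i-1}}>b_{i-1}$ for $i>0$.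

**Step 2: a bound for $r_{i+1}$ in terms of $r_i$.** By induction, using doubling, $r_i\ge2^{i+1}\ge i+2$. Hence $R_i\le r_i^3$. Since $2^i$, $i+1$ and $i$ are at most $r_i$,
$$b_i\le r_i^{3r_i+2}+r_i\le r_i^{3r_i+3}\le2^{r_i(3r_i+3)},$$
and since $r_i\le b_i\le2^{b_i}$,
$$r_{i+1}=r_i2^{b_i}\le2^{2b_i}\le2^{2^{1+3r_i+3r_i^2}}.$$

**Step 3: $\log^*r_i\le3i+1$.** We have $b_0=3$ and $r_1=16$, so $\log^*r_0=1$ and $\log^*r_1=3$. For integers $r\ge16$ we have $1+3r+3r^2\le2^r$: for $r=16$ this is $817\le65536$, and passing from $r$ to $r+1$ the right side doubles, while the left side becomes $3r^2+9r+7\le2(3r^2+3r+1)$. For $i\ge1$ we have $r_i\ge16$, so $r_{i+1}$ is at most $2$ to the power $2$ to the power $2^{r_i}$, and $\log^*r_{i+1}\le\log^*r_i+3$. The bound follows by induction.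

**Step 4: $f\le^*f'$.** Let $n\in F_k$. Since $a_{k'+1}\ge2a_{k'}$, we have $n\le\sum_{k'\le k}a_{k'}\le2a_k\le a_k^2\le r_{i_{k+1}}$. So
$$\log^*n\le3i_{k+1}+1=3(i_k+k+2)+1.$$
Since $i_k\ge2k$, the right side is at most $\frac92i_k+7$. For $k\ge2$ we have $i_k\ge i_2=5$, and then $\frac92i_k+7\le2^{i_k+1}$: for $i_k=5$ this is $29.5\le64$, and each increase of $i_k$ by $1$ adds $\frac92$ on the left and at least $64$ on the right. So $\max\{1,\log^*n\}\le2^{i_k+1}\le r_{i_k}$, that is, $f(n)=1/r_{i_k}\le f'(n)$, for all $n\in F_k$ with $k\ge2$.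

**Step 5: conclude.** $f'\to0$, and $\sum_nf'(n)=\infty$ because $\max\{1,\log^*n\}\le n+1$. So $\mathcal I_{f'}$ is a tall summable ideal with $f\le^*f'$, and $\mathcal I_g$ is a tall summable ideal. Theorem 1.3, with its proof run for these parameters, gives a model with $\operatorname{cov}^*(\mathcal I_g)=\aleph_1$ and $\operatorname{cov}^*(\mathcal I_{f'})=\aleph_2$. $\blacksquare$
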